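\title{$V$-groups that are not locally compact}

\begin{abstract}
A topological group $G$ is a $V$-group if every Tychonoff space with a continuous action of $G$ embeds equivariantly into a compact Hausdorff $G$-space. Locally compact groups are $V$-groups. We show that they are not the only ones: every dense subgroup of countable index in a locally compact group is a $V$-group, for example a $\mathbb{Q}$-linear hyperplane of $\mathbb{R}$. The proof averages functions against the trace of Haar measure on the subgroup. In the other direction, every $V$-group is a dense subgroup of a locally compact group, and every $\sigma$-compact $V$-group is locally compact. These restrictions follow from one necessary condition: a $V$-group carries a nontrivial functional on continuous functions that behaves like an average.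
\end{abstract}

\section{Introduction}

All topological groups in this paper are Hausdorff, and a space is \emph{Tychonoff} if it is completely regular and Hausdorff. A \emph{$G$-space} is a topological space $X$ with a continuous action $G\times X\to X$, $(g,x)\mapsto gx$, of a topological group $G$. It is a \emph{Tychonoff $G$-space} if $X$ is Tychonoff, and it is \emph{$G$-Tychonoff} if there is an equivariant embedding of $X$ into a compact Hausdorff $G$-space. The group $G$ is a \emph{$V$-group} if every Tychonoff $G$-space is $G$-Tychonoff.

Tychonoff spaces are exactly the subspaces of compact Hausdorff spaces, so a $V$-group is a group for which this characterization survives when an action is added. What is at stake is the joint continuity of the action. Each homeomorphism $x\mapsto gx$ of $X$ extends to the Stone--\v{C}ech compactification $\beta X$, so $G$ always acts on $\beta X$ by homeomorphisms; if $G$ is discrete, this action is continuous, and therefore discrete groups are $V$-groups. By a theorem of de Vries, every locally compact group is a $V$-group. On the other hand, Megrelishvili (1988) found a separable, complete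 metrizable group $G$ with a continuous action on the metrizable hedgehog of spininess $\aleph_0$ such that the resulting $G$-space is not $G$-Tychonoff; neither this group nor any of its dense subgroups is a $V$-group. The following question is posed as an open problem in \cite{TychG}.

\medskip
\noindent\emph{Is there a $V$-group that is not locally compact?}
\medskip

One might guess that there is none. For a locally compact group one can average a continuous function on $X$ over a small piece of each orbit (Section~\ref{sec:adm}), and this uses both a compact neighborhood of the identity and an invariant measure. The guess is correct for $\sigma$-compact groups, and it is correct up to completion, but the answer to the question is yes.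

Let $H$ be a locally compact group with right Haar measure $\mu$. A subset of $H$ is \emph{null} if it is contained in a Borel set of $\mu$-measure zero. A dense subgroup $G$ of $H$ is \emph{thick} in $H$ if $\mu(Z)=0$ for every compact set $Z\subseteq H\setminus G$.

\begin{theorem}\label{thm:thick}
Let $G$ be a dense subgroup of a locally compact group $H$.
\begin{enumerate}
\item[(i)] If $G$ is thick in $H$, then $G$ is a $V$-group.
\item[(ii)] If $G\cap C$ is not null for some compact $C\subseteq H$, then $G$ is thick in $H$. In particular, $G$ is thick whenever $[H:G]\le\aleph_0$.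
\end{enumerate}
There are thick subgroups that are not locally compact: the kernel of any discontinuous homomorphism $(\mathbb{Z}/2)^{\mathbb{N}}\to\mathbb{Z}/2$, and any $\mathbb{Q}$-linear hyperplane of $\mathbb{R}$. Hence there are $V$-groups that are not locally compact, and even separable metrizable precompact ones.
\end{theorem}

A subset $U$ of a group $G$ is \emph{precompact} if for every neighborhood $B$ of the identity $e$ there is a finite set $K\subseteq G$ with $U\subseteq KB$. The group $G$ is \emph{precompact} if $G$ itself is such a set, and \emph{locally precompact} if some neighborhood of $e$ is. By Weil's theorem, $G$ is locally precompact if and only if it is a dense subgroup of a locally compact group, its completion. The next two theorems limit how far Theorem~\ref{thm:thick} can be extended.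

\begin{theorem}\label{thm:precompact}
Every $V$-group is locally precompact.
\end{theorem}

\begin{theorem}\label{thm:small}
Let $G$ be a dense subgroup of a topological group $H$. Suppose that $G\subseteq\bigcup_{n\ge1}Q_n$, where each $Q_n\subseteq H$ is compact and disjoint from some coset $Gc_n$, $c_n\in H$. Then $G$ is not a $V$-group. Consequently:
\begin{enumerate}
\item[(i)] a $\sigma$-compact group is a $V$-group if and only if it is locally compact;
\item[(ii)] a countable group is a $V$-group if and only if it is discrete; in particular $\mathbb{Q}$ is not a $V$-group;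
\item[(iii)] a dense subgroup of a topological group $H$ that is contained in a proper $\sigma$-compact subgroup of $H$ is not a $V$-group.
\end{enumerate}
\end{theorem}

Thus $\mathbb{R}$ and its hyperplanes are $V$-groups and $\mathbb{Q}$ is not. We do not claim a complete classification of the $V$-groups among locally precompact groups.

One notion carries all three proofs. An \emph{admissible functional} on $G$ (Section~\ref{sec:adm}) assigns a number to each continuous function $G\to[0,1]$ and has the two continuity properties of an average that the problem requires. On a thick subgroup, integration against the trace of Haar measure is such a functional (Sections~\ref{sec:trace} and~\ref{sec:zeroone}). Conversely, every $V$-group has an admissible functional that distinguishes the constants $0$ and $1$ (Theorem~\ref{thm:functional}, proved in Section~\ref{sec:test} by means of a large test space), and the groups excluded by Theorems~\ref{thm:precompact} and~\ref{thm:small} have none (Section~\ref{sec:trivial}).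

\medskip
\noindent\textbf{Conventions and standard facts.}
We use the axiom of choice, and $\mathbb{N}=\{1,2,\dots\}$. Every Hausdorff group is a Tychonoff space. A locally compact subgroup of a Hausdorff group is closed, so a proper dense subgroup is never locally compact. We also use the following fact.
\begin{enumerate}
\item[(T)] If $Q$ is a compact subset of an open set $N$ in a Tychonoff space $Y$, there is a continuous $\chi:Y\to[0,1]$ that vanishes on a neighborhood of $Q$ and equals $1$ off $N$.
\end{enumerate}
Indeed, for $q\in Q$ take a continuous $f_q:Y\to[0,1]$ with $f_q(q)=0$ and $f_q=1$ off $N$; finitely many of the open sets $\{f_q<\frac12\}$ cover $Q$, and the product of the corresponding functions $\max(0,2f_q-1)$ is the required $\chi$.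

\section{Uniform functions}\label{sec:unif}

A space is Tychonoff when it has enough continuous functions. We need the equivariant form of this statement. Let $X$ be a $G$-space. A function $F:X\to[0,1]$ is \emph{$G$-uniform} if it is continuous and for every $\varepsilon>0$ there is a neighborhood $U$ of $e$ such that
\[
|F(ux)-F(x)|\le\varepsilon\qquad\text{for all }u\in U,\ x\in X .
\]
Continuity of the action gives such a $U$ near each point $x$; the condition asks for one $U$ that serves all of $X$. The following lemma is standard.

\begin{lemma}\label{lem:unif}
For a Tychonoff $G$-space $X$ the following are equivalent.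
\begin{enumerate}
\item[(i)] $X$ is $G$-Tychonoff.
\item[(ii)] For every closed $A\subseteq X$ and $x_0\notin A$ there is a $G$-uniform $F$ with $F(x_0)=0$ and $F=1$ on $A$.
\item[(iii)] For every closed $A\subseteq X$ and $x_0\notin A$ there is a $G$-uniform $F$ with $F(x_0)\notin\overline{F(A)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Let $X$ be an invariant subspace of a compact Hausdorff $G$-space $Y$. The closure of $A$ in $Y$ does not contain $x_0$, so there is a continuous $f:Y\to[0,1]$ with $f(x_0)=0$ and $f=1$ on $A$. Let $\varepsilon>0$. For $y\in Y$, continuity of $(u,z)\mapsto f(uz)-f(z)$ at $(e,y)$ gives a neighborhood $U_y$ of $e$ and an open $O_y\ni y$ with $|f(uz)-f(z)|\le\varepsilon$ on $U_y\times O_y$. Finitely many $O_y$ cover $Y$, and the intersection of the corresponding $U_y$ serves all of $Y$. So $F=f|_X$ is $G$-uniform.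

(ii)$\Rightarrow$(iii) is immediate.

(iii)$\Rightarrow$(i). Let $\mathcal{A}$ be the set of $G$-uniform functions and define $\Delta:X\to[0,1]^{\mathcal{A}}$ by $\Delta(x)(f)=f(x)$. The map $\Delta$ is continuous, and it is injective by (iii), since points are closed. It is open onto its image: if $O$ is open and $x\in O$, choose $f\in\mathcal{A}$ with $f(x)\notin\overline{f(X\setminus O)}$; then $\{y:y(f)\notin\overline{f(X\setminus O)}\}$ is an open set that contains $\Delta(x)$ and meets $\Delta(X)$ inside $\Delta(O)$. So $\Delta$ is an embedding.

For $f\in\mathcal{A}$ and $g\in G$ write $f\circ g$ for $x\mapsto f(gx)$. If $U$ works for $f$ and $\varepsilon$, then $g^{-1}Ug$ works for $f\circ g$ and $\varepsilon$, because $f(gux)=f((gug^{-1})gx)$. So $f\circ g\in\mathcal{A}$, and $(gy)(f)=y(f\circ g)$ defines a homeomorphism $y\mapsto gy$ of the cube. Since $f\circ g\circ g'=f\circ(gg')$, this is a left action, and $\Delta(gx)(f)=f(gx)=(g\Delta(x))(f)$. Hence $Y=\overline{\Delta(X)}$ is compact and invariant, and it remains to show that $(g,y)\mapsto(gy)(f)$ is continuous on $G\times Y$ for each $f$. We have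
\[
|(gy)(f)-(g_0y_0)(f)|\le|y(f\circ g)-y(f\circ g_0)|+|y(f\circ g_0)-y_0(f\circ g_0)| .
\]
The second term is small for $y$ near $y_0$. Let $U$ work for $f$ and $\varepsilon$, and let $gg_0^{-1}\in U$. For $y=\Delta(x)$ the first term is $|f(gg_0^{-1}\cdot g_0x)-f(g_0x)|\le\varepsilon$, and for fixed $g$ this closed condition passes from $\Delta(X)$ to $Y$.
\end{proof}

\section{Averaging and admissible functionals}\label{sec:adm}

By Lemma~\ref{lem:unif}, the task is to turn a continuous function into a $G$-uniform one without losing the separation of a point from a closed set. Here is the simplest nondiscrete case.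

\begin{example}\label{ex:R}
Let $G=\mathbb{R}$ act on $X$ by $(s,x)\mapsto s\cdot x$, let $f:X\to[0,1]$ be continuous, $a>0$, and put
\[
F(x)=\frac1{2a}\int_{-a}^{a}f(s\cdot x)\,ds .
\]
Then $F(u\cdot x)$ is the same integral over $[u-a,u+a]$. The symmetric difference of the two intervals has length at most $2|u|$, so $|F(u\cdot x)-F(x)|\le|u|/a$ for all $x$. For continuity at $x_1$, cover $[-a,a]$ by finitely many open intervals on each of which $|f(s\cdot x)-f(s\cdot x_1)|\le\varepsilon$ for all $x$ in some neighborhood of $x_1$; on the intersection of these neighborhoods $|F(x)-F(x_1)|\le\varepsilon$. Uniformity comes from invariance of the measure and continuity comes from compactness of $[-a,a]$.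
\end{example}

The value $F(x)$ depends only on the function $s\mapsto f(s\cdot x)$ on the group, so we isolate the properties of the averaging rule that the example used. Let $\mathcal{C}(G)$ be the set of continuous functions $G\to[0,1]$, let $\mathbf{0},\mathbf{1}\in\mathcal{C}(G)$ be the constants, and put $(\varphi\cdot c)(x)=\varphi(xc)$ for $\varphi\in\mathcal{C}(G)$, $c\in G$. A net $(\varphi_i)$ in $\mathcal{C}(G)$ \emph{converges continuously} to $\varphi\in\mathcal{C}(G)$ if for all $g\in G$ and $\varepsilon>0$ there are a neighborhood $W$ of $g$ and an index $i_0$ such that $|\varphi_i(h)-\varphi(h)|\le\varepsilon$ for all $h\in W$ and $i\ge i_0$. The limit is unique, being the pointwise limit. Continuous convergence implies uniform convergence on compact sets (take a finite subcover), and the two notions agree when $G$ is locally compact (take $W$ compact).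

\begin{definition}\label{def:adm}
A function $\lambda:\mathcal{C}(G)\to[0,1]$ is an \emph{admissible functional} if
\begin{enumerate}
\item[(a)] $\lambda(\varphi_i)\to\lambda(\varphi)$ whenever $\varphi_i\to\varphi$ continuously;
\item[(b)] for every $\varepsilon>0$ there is a neighborhood $U$ of $e$ with $|\lambda(\varphi\cdot u)-\lambda(\varphi)|\le\varepsilon$ for all $u\in U$ and $\varphi\in\mathcal{C}(G)$.
\end{enumerate}
\end{definition}

No linearity is required. Constant functionals are admissible. Evaluation $\varphi\mapsto\varphi(e)$ satisfies (a), and it satisfies (b) only if $G$ is discrete: if $u\ne e$, some $\varphi$ has $\varphi(e)=0$ and $(\varphi\cdot u)(e)=\varphi(u)=1$. The functional $\varphi\mapsto\inf\varphi$ satisfies (b); it satisfies (a) if $G$ is compact, but not if $G=\mathbb{R}$, where the functions $\min(1,|x-n|)$ converge continuously to $\mathbf{1}$. The two conditions pull against each other: (a) forces $\lambda$ to look at $\varphi$ locally, and (b) forbids it to look at a single point.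

\begin{lemma}\label{lem:avg}
Let $\lambda$ be an admissible functional on $G$, let $X$ be a $G$-space and $f:X\to[0,1]$ continuous. For $x\in X$ define $f_x\in\mathcal{C}(G)$ by $f_x(g)=f(gx)$. Then $F(x)=\lambda(f_x)$ is $G$-uniform.
\end{lemma}

\begin{proof}
Let $x_i\to x$ be a convergent net, $g\in G$, $\varepsilon>0$. The function $(h,y)\mapsto f(hy)-f(hx)$ is continuous and vanishes at $(g,x)$, so it is at most $\varepsilon$ in absolute value on $W\times O$ for some neighborhoods $W$ of $g$ and $O$ of $x$. As $x_i\in O$ eventually, $f_{x_i}\to f_x$ continuously, and $F(x_i)\to F(x)$ by (a). Further, $f_{ux}(g)=f(gux)=(f_x\cdot u)(g)$, so $F(ux)=\lambda(f_x\cdot u)$, and (b) gives uniformity.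
\end{proof}

So admissible functionals produce $G$-uniform functions. The restrictions on $V$-groups come from a partial converse.

\begin{theorem}\label{thm:functional}
If $G$ is a $V$-group, there is an admissible functional $\lambda$ on $G$ with $\lambda(\mathbf{0})\ne\lambda(\mathbf{1})$.
\end{theorem}

\section{The trace of Haar measure on a thick subgroup}\label{sec:trace}

Let $H$ be a locally compact group. A right Haar measure $\mu$ is a nonzero Radon measure on the Borel sets of $H$ with $\mu(Bx)=\mu(B)$ for all Borel $B$ and $x\in H$. We use the following textbook facts.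
\begin{enumerate}
\item[(H1)] $\mu$ is finite on compact sets and positive on nonempty open sets, and $\mu(B)=\sup\{\mu(Z):Z\subseteq B\text{ compact}\}$ for every Borel set $B$ with $\mu(B)<\infty$.
\item[(H2)] $B\mapsto\mu(B^{-1})$ is a left Haar measure, and left and right Haar measure have the same null sets. Hence $\mu(B)=0$ if and only if $\mu(B^{-1})=0$.
\item[(H3)] Translation is continuous in $L^1$: for $w\in L^1(\mu)$, $\int|w(yu^{-1})-w(y)|\,d\mu(y)\to0$ as $u\to e$.
\end{enumerate}

Try to repeat Example~\ref{ex:R} for a proper dense subgroup $G$ of $\mathbb{R}$. Two things break. The integrand $s\mapsto f(s\cdot x)$ is defined only on $G$, and the set $[-a,a]\cap G$ is not compact. Thickness repairs both. It says that Haar measure does not see the complement of $G$, so that the measure can be transferred to $G$; and an open cover of $G$ extends to an open cover of almost all of $H$, where compact sets of almost full measure are available.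

Let $G$ be thick in $H$. Fix a continuous $w:H\to[0,\infty)$ with compact support $S$ and $\int w\,d\mu=1$, and let $m(B)=\int_Bw\,d\mu$, a Borel probability measure on $H$. Then
\begin{equation}\label{eq:null}
m(B)=0\qquad\text{for every Borel set }B\subseteq H\setminus G,
\end{equation}
because $B\cap S$ has finite measure and its compact subsets are null, so that $\mu(B\cap S)=0$ by (H1). This is the only place where thickness enters the proof of Theorem~\ref{thm:thick}(i).

The sets $B\cap G$, with $B$ Borel in $H$, form a $\sigma$-algebra on $G$ generated by the traces of open sets, so they are the Borel sets of $G$. Define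
\[
\nu(B\cap G)=m(B).
\]
If $B\cap G=B'\cap G$, then $B\,\triangle\,B'$ misses $G$, so $m(B)=m(B')$ by \eqref{eq:null}. If the sets $B_k\cap G$ are pairwise disjoint, the sets $B_k\cap B_l$ ($k\ne l$) miss $G$ and are $m$-null, so $m(\bigcup_kB_k)=\sum_km(B_k)$. Thus $\nu$ is a Borel probability measure on $G$, the \emph{trace} of $m$.

\begin{lemma}\label{lem:tau}
Let $\mathcal{U}$ be a cover of $G$ by open subsets of $G$ and $\varepsilon>0$. Then there are $U_1,\dots,U_r\in\mathcal{U}$ with $\nu(U_1\cup\dots\cup U_r)>1-\varepsilon$.
\end{lemma}

\begin{proof}
For $U\in\mathcal{U}$ choose an open $\hat U\subseteq H$ with $\hat U\cap G=U$, and let $O$ be the union of the sets $\hat U$. The closed set $H\setminus O$ misses $G$, so $m(O)=1$ by \eqref{eq:null}. By (H1) there is a compact $Z\subseteq O\cap S$ with $\mu((O\cap S)\setminus Z)<\varepsilon/\max w$, and then $m(Z)>1-\varepsilon$. Finitely many sets $\hat U_1,\dots,\hat U_r$ cover $Z$, and $\nu(\bigcup_kU_k)=m(\bigcup_k\hat U_k)\ge m(Z)$.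
\end{proof}

\begin{proposition}\label{prop:adm}
The functional $\lambda_w(\varphi)=\int_G\varphi\,d\nu$ is admissible.
\end{proposition}

\begin{proof}
(a) Let $\varphi_i\to\varphi$ continuously and $\varepsilon>0$. For $g\in G$ choose an open $W_g\ni g$ and $i_g$ with $|\varphi_i-\varphi|\le\varepsilon$ on $W_g$ for $i\ge i_g$. By Lemma~\ref{lem:tau} there is a finite $K\subseteq G$ such that $W=\bigcup_{g\in K}W_g$ has $\nu(W)>1-\varepsilon$. If $i\ge i_g$ for all $g\in K$, then $|\lambda_w(\varphi_i)-\lambda_w(\varphi)|\le\varepsilon\,\nu(W)+\nu(G\setminus W)\le2\varepsilon$.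

(b) For $u\in G$ let $\nu_u$ be the image of $\nu$ under $g\mapsto gu$, so that $\lambda_w(\varphi\cdot u)=\int\varphi\,d\nu_u$. Since $u\in G$, we have $(B\cap G)u^{-1}=Bu^{-1}\cap G$, and right invariance of $\mu$ gives
\[
\nu_u(B\cap G)=m(Bu^{-1})=\int 1_B(yu)\,w(y)\,d\mu(y)=\int_Bw(yu^{-1})\,d\mu(y).
\]
Put $\eta(u)=\int|w(yu^{-1})-w(y)|\,d\mu(y)$. A simple Borel function $s:G\to[0,1]$ can be written $s=\sum_ka_k1_{B_k\cap G}$ with $a_k\in[0,1]$ and the $B_k$ pairwise disjoint in $H$ (replace $B_k$ by $B_k\setminus\bigcup_{l<k}B_l$). Then
\[
\Bigl|\int s\,d\nu_u-\int s\,d\nu\Bigr|=\Bigl|\sum_ka_k\int_{B_k}\bigl(w(yu^{-1})-w(y)\bigr)\,d\mu(y)\Bigr|\le\eta(u).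
\]
Every $\varphi\in\mathcal{C}(G)$ is a uniform limit of such functions, so $|\lambda_w(\varphi\cdot u)-\lambda_w(\varphi)|\le\eta(u)$, and $\eta(u)\to0$ as $u\to e$ by (H3).
\end{proof}

It remains to keep the separation. For this the support of $w$ is taken so small that the average over an orbit of $A$ does not meet the support of $f$.

\begin{proof}[Proof of Theorem~\ref{thm:thick}(i)]
Let $X$ be a Tychonoff $G$-space, $A\subseteq X$ closed, $x_0\notin A$. By continuity of the action at $(e,x_0)$ there are an open $O\ni x_0$ and a symmetric neighborhood $V$ of $e$ in $G$ with $VO\cap A=\emptyset$. Choose a continuous $f:X\to[0,1]$ with $f(x_0)=1$ and $f=0$ off $O$, and shrink $V$, keeping it symmetric, so that $f(gx_0)>\frac12$ for $g\in V$. If $a\in A$ and $g\in V$, then $ga\notin O$, since otherwise $a=g^{-1}(ga)\in VO$; so $f(ga)=0$.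

Let $\hat V$ be an open neighborhood of $e$ in $H$ with $\hat V\cap G\subseteq V$. Since $H$ is locally compact, there is a nonzero continuous $w\ge0$ with compact support in $\hat V$; its integral is finite and positive by (H1), and we normalize it to $1$. Then $\nu(\hat V\cap G)=m(\hat V)=1$. The function
\[
F(x)=\lambda_w(f_x)=\int_Gf(gx)\,d\nu(g)
\]
is $G$-uniform by Lemma~\ref{lem:avg} and Proposition~\ref{prop:adm}. As $\nu$ is concentrated on a subset of $V$, we have $F=0$ on $A$ and $F(x_0)\ge\frac12$. By Lemma~\ref{lem:unif}, $X$ is $G$-Tychonoff.
\end{proof}

For $G=H$ thickness is vacuous, and we recover the theorem of de Vries.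

\section{A zero--one law and the examples}\label{sec:zeroone}

To use part (i) we must recognize thick subgroups. The mechanism is visible for index two.

\begin{example}\label{ex:two}
Let $G$ be a dense subgroup of index $2$ in an abelian locally compact group $H$, and suppose that a compact $Z\subseteq H\setminus G$ has $\mu(Z)>0$. The function $h(x)=\mu(Z\cap(Z+x))$ satisfies $h(x)\ge\mu(Z)-\mu(Z\,\triangle\,(Z+x))$, so by (H3) it is positive near $0$. The coset $H\setminus G$ is dense, so $h(x)>0$ for some $x\notin G$. Then $x=z-z'$ with $z,z'\in Z$; but $z$ and $z'$ lie in the same coset, so $x\in G$. Hence $G$ is thick.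
\end{example}

In general the complement of $G$ is not one coset. What remains true is that the translates $Zq$, $q\in G$, miss $G$; and because $G$ is dense, countably many of them fill almost all of any compact set.

\begin{lemma}\label{lem:01}
Let $G$ be a dense subgroup of a locally compact group $H$. If $G$ is not thick, then $G\cap C$ is null for every compact $C\subseteq H$.
\end{lemma}

\begin{proof}
Let $Z\subseteq H\setminus G$ be compact with $\mu(Z)>0$, and let $C$ be compact. For countable $Q\subseteq G$ the set $ZQ$ is $\sigma$-compact, hence Borel, and it misses $G$: if $zq\in G$, then $z\in Gq^{-1}=G$. Let $s\le\mu(C)<\infty$ be the supremum of $\mu(C\cap ZQ)$ over all such $Q$. It is attained at the union $Q$ of a maximizing sequence. We show that $\mu(C\setminus ZQ)=0$; since $G\cap C\subseteq C\setminus ZQ$, this proves the lemma.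

Suppose not, and choose by (H1) a compact $D\subseteq C\setminus ZQ$ with $\mu(D)>0$. Let $h(x)=\mu(D\cap Zx)$ for $x\in H$. With $u=x'x^{-1}$,
\[
|h(x)-h(x')|\le\mu(Zx\,\triangle\,Zx')=\mu(Z\,\triangle\,Zu)=\int|1_Z(yu^{-1})-1_Z(y)|\,d\mu(y),
\]
so $h$ is continuous by (H3). To see that $h$ is not identically zero we integrate it. The restrictions of $\mu$ to the compact spaces $D$ and $Z^{-1}D$ are finite Radon measures by (H1), and $E=\{(y,x)\in D\times Z^{-1}D:yx^{-1}\in Z\}$ is closed. When $H$ is not second countable, $E$ need not be known to lie in the product $\sigma$-algebra, so we use the Fubini--Tonelli theorem for Radon measures \cite[Theorem~7.27]{Folland}: for finite Radon measures on two compact spaces and a nonnegative Borel function on the product, the two iterated integrals exist and are equal. The section of $E$ at $x$ is $D\cap Zx$, and the section at $y\in D$ is $Z^{-1}y\subseteq Z^{-1}D$. Therefore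
\[
\int_{Z^{-1}D}h\,d\mu=\int_D\mu(Z^{-1}y)\,d\mu(y)=\mu(D)\,\mu(Z^{-1})>0
\]
by right invariance and (H2). So $\{h>0\}$ is a nonempty open set, and by density it contains some $g\in G$. Since $D\subseteq C$ is disjoint from $ZQ$, we get $\mu(C\cap Z(Q\cup\{g\}))\ge s+h(g)>s$, a contradiction.
\end{proof}

The two alternatives exclude each other. If $G$ is thick, $S$ is the support of $w$ and $G\cap S\subseteq B$ with $\mu(B)=0$, then $m(B)=0$ and $m(S\setminus B)=0$ by \eqref{eq:null}, against $m(S)=1$. In particular $\mathbb{Q}$ is not thick in $\mathbb{R}$.

\begin{proof}[End of the proof of Theorem~\ref{thm:thick}]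
The first sentence of (ii) is Lemma~\ref{lem:01}. Let $H=\bigcup_{k\ge1}Gx_k$ and suppose that $G$ is not thick. For compact $C$, each set $C\cap Gx_k=(Cx_k^{-1}\cap G)x_k$ is null by the lemma and right invariance, so $\mu(C)=0$. For a compact neighborhood $C$ of $e$ this contradicts (H1).

\emph{Kernels.} Let $H=(\mathbb{Z}/2)^{\mathbb{N}}$, a compact metrizable group. Discontinuous homomorphisms $H\to\mathbb{Z}/2$ exist: $H$ is a vector space over $\mathbb{Z}/2$, the finitely supported sequences form a dense subspace that does not contain $(1,1,\dots)$, and a linear functional that vanishes on this subspace and not at $(1,1,\dots)$ is discontinuous. Let $\chi$ be any discontinuous homomorphism and $G=\ker\chi$, a subgroup of index $2$. Its closure is a subgroup containing $G$, so it is $G$ or $H$. If $G$ were closed, its complement, a translate of $G$, would be closed too, and $\chi$ would be continuous. So $G$ is a proper dense subgroup of index $2$. It is separable and metrizable as a subspace of $H$. It is precompact: if $\hat B$ is an open neighborhood of the identity in $H$, the sets $k+\hat B$, $k\in G$, cover $H$ by density, finitely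 many suffice, and $(k+\hat B)\cap G=k+(\hat B\cap G)$.

\emph{Hyperplanes.} Let $\mathbb{R}=G\oplus\mathbb{Q}v$ with $G$ a $\mathbb{Q}$-linear subspace and $v\ne0$. Since $\mathbb{R}$ is uncountable, $G$ contains some $g\neq0$ and hence the dense set $\mathbb{Q}g$. So $G$ is a proper dense subgroup, and $\mathbb{R}/G\cong\mathbb{Q}$ is countable.

In both cases $G$ is thick by (ii), a $V$-group by (i), and not locally compact because it is dense and proper.
\end{proof}

Density cannot be dropped from (ii): $2\mathbb{Z}$ has index $2$ in $\mathbb{Z}$, and the compact set $\{1\}$ misses it and has positive measure.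

\section{Groups with only trivial admissible functionals}\label{sec:trivial}

In this section we deduce Theorems~\ref{thm:precompact} and~\ref{thm:small} from Theorem~\ref{thm:functional}, by showing that $\lambda(\mathbf{0})=\lambda(\mathbf{1})$ for every admissible $\lambda$ on the groups in question. Both proofs have the same shape. We build functions $\psi$ that vanish on larger and larger parts of $G$, so that $\lambda(\psi)\to\lambda(\mathbf{0})$ by (a), while each $\psi$ differs from $\mathbf{1}$ only on a set that small translations can move out of sight, so that $\lambda(\psi)$ stays close to $\lambda(\mathbf{1})$ by (a) and (b).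

\subsection{Groups that are not locally precompact}

Think of $G=\ell^2$ with orthonormal basis $(e_n)$ and $u_n=re_n$. These vectors are short, yet $\|u_n-u_l\|=r\sqrt2$ for $n\ne l$. If $B$ is a ball of radius $r/4$, any ball of radius $r/4$ meets at most one of the translates $B-u_n$, since the centers of two such translates would be at distance at most $r$. So the translates of a function that equals $1$ off $B$ converge continuously to $\mathbf{1}$. A group that is not locally precompact has such sequences in every neighborhood of $e$.

\begin{proof}[Proof of Theorem~\ref{thm:precompact}]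
Let $G$ be a group that is not locally precompact, $\lambda$ an admissible functional and $\varepsilon>0$. Take $U$ from (b) for $\varepsilon$. Since $U$ is not precompact, there is a neighborhood $B_0$ of $e$ with $U\not\subseteq KB_0$ for all finite $K$. Choose recursively $u_n\in U\setminus\{u_1,\dots,u_{n-1}\}B_0$, so that
\begin{equation}\label{eq:sep}
u_n^{-1}u_l\notin B_0\qquad\text{for }n<l .
\end{equation}
Let $B$ be a symmetric open neighborhood of $e$ with $B^3\subseteq B_0$, and by (T) let $\chi\in\mathcal{C}(G)$ vanish on a neighborhood $B'$ of $e$ and equal $1$ off $B$. For finite nonempty $K\subseteq G$ put $\psi_K(x)=\min_{k\in K}\chi(k^{-1}x)$. Then $\psi_K=0$ on $KB'$ and $\psi_K=1$ off $KB$.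

Fix $K$. We claim that $\psi_K\cdot u_n\to\mathbf{1}$ continuously as $n\to\infty$. Let $x\in G$, and choose a neighborhood $W$ of $e$ with $k^{-1}WW^{-1}k\subseteq B$ for all $k\in K$. If $\psi_K\cdot u_n$ is not identically $1$ on $Wx$, then $wxu_n\in kB$ for some $w\in W$, $k\in K$. One $k$ cannot serve two indices $n<l$: from $wxu_n=kb$ and $w'xu_l=kb'$ with $b,b'\in B$ we get $u_n^{-1}=b^{-1}k^{-1}wx$ and $u_l=x^{-1}w'^{-1}kb'$, hence
\[
u_n^{-1}u_l=b^{-1}\,(k^{-1}ww'^{-1}k)\,b'\in B^3\subseteq B_0,
\]
contrary to \eqref{eq:sep}. So $\psi_K\cdot u_n=1$ on the neighborhood $Wx$ of $x$ for all but at most $|K|$ values of $n$, which proves the claim. By (a), $\lambda(\psi_K\cdot u_n)\to\lambda(\mathbf{1})$, and by (b), $|\lambda(\psi_K\cdot u_n)-\lambda(\psi_K)|\le\varepsilon$. Hence $|\lambda(\psi_K)-\lambda(\mathbf{1})|\le\varepsilon$ for every $K$.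

Now let $K$ run through the finite nonempty subsets of $G$, directed by inclusion. On $gB'$ we have $\psi_K=0$ as soon as $g\in K$, so $\psi_K\to\mathbf{0}$ continuously and $\lambda(\psi_K)\to\lambda(\mathbf{0})$. Therefore $|\lambda(\mathbf{0})-\lambda(\mathbf{1})|\le\varepsilon$ for every $\varepsilon>0$, and $G$ is not a $V$-group by Theorem~\ref{thm:functional}.
\end{proof}

\subsection{Dense subgroups covered by countably many small compact sets}

In a locally precompact group a set cannot be pushed to infinity by small translations, but it can be pushed into a gap of the group.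

\begin{example}\label{ex:Q}
Let $G=\mathbb{Q}$ and $\varphi_n(x)=\max(0,1-n|x|)$. Let $c$ be irrational and let $c_n\to c$ be rational. The bump $(\varphi_n\cdot c_n)(x)=\varphi_n(x+c_n)$ concentrates at $-c\notin\mathbb{Q}$, and $\varphi_n\cdot c_n\to\mathbf{0}$ continuously on $\mathbb{Q}$: for $g\in\mathbb{Q}$ put $d=|g+c|>0$; if $|h-g|<d/3$, $|c_n-c|<d/3$ and $1/n<d/3$, then $|h+c_n|>1/n$. If $\lambda$ is admissible and $\varepsilon>0$, choose $c$ so small that the $c_n$ can be taken in the neighborhood $U$ from (b). Then $|\lambda(\varphi_n)-\lambda(\varphi_n\cdot c_n)|\le\varepsilon$ and $\lambda(\varphi_n\cdot c_n)\to\lambda(\mathbf{0})$. Hence $\lambda(\varphi_n)\to\lambda(\mathbf{0})$, although $\varphi_n(0)=1$.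
\end{example}

In general the point $0$ is replaced by a compact set $Q$, and the irrationals by a coset that misses $Q$. For $\psi\in\mathcal{C}(H)$ we write $\lambda(\psi)$ for $\lambda(\psi|_G)$.

\begin{lemma}\label{lem:blind}
Let $G$ be a dense subgroup of a topological group $H$ and $\lambda$ an admissible functional on $G$. Let $Q\subseteq H$ be compact with $Q\cap Gc_0=\emptyset$ for some $c_0\in H$, let $\psi\in\mathcal{C}(H)$ and $\delta>0$. Then there is an open $N\supseteq Q$ such that $|\lambda(\psi')-\lambda(\psi)|\le\delta$ for every $\psi'\in\mathcal{C}(H)$ with $\psi'=\psi$ off $N$.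
\end{lemma}

\begin{proof}
Suppose not. Then for every open $N\supseteq Q$ there is $\psi_N\in\mathcal{C}(H)$ with $\psi_N=\psi$ off $N$ and $|\lambda(\psi_N)-\lambda(\psi)|>\delta$. Take $U$ from (b) for $\delta/3$ and an open neighborhood $\hat U$ of $e$ in $H$ with $\hat U\cap G\subseteq U$. Density of $G$ is used twice. First, $Gc_0$ is dense, so there is $c\in\hat U\cap Gc_0$, and $Gc=Gc_0$. Second, for every open $P$ with $c\in P\subseteq\hat U$ there is $c_P\in P\cap G\subseteq U$. Direct the pairs $(N,P)$ by reverse inclusion in both entries, and let $\psi^c\in\mathcal{C}(G)$ be $x\mapsto\psi(xc)$.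

Both nets $(\psi|_G\cdot c_P)$ and $(\psi_N|_G\cdot c_P)$ converge continuously to $\psi^c$. Indeed, let $g\in G$ and $\varepsilon>0$. Since $gc\in Gc_0$ is not in the compact set $Q$, there are disjoint open sets $O\ni gc$ and $N_0\supseteq Q$ in $H$, and after shrinking $O$ the function $\psi$ varies by at most $\varepsilon$ on $O$. Choose open sets $W\ni g$ and $P_0$ with $c\in P_0\subseteq\hat U$ and $WP_0\subseteq O$. For $h\in W\cap G$, $P\subseteq P_0$ and $N\subseteq N_0$, the points $hc_P$ and $hc$ lie in $O$, which misses $N$. Hence $\psi_N(hc_P)=\psi(hc_P)$ and $|\psi(hc_P)-\psi(hc)|\le\varepsilon$.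

By (a), $\lambda(\psi_N|_G\cdot c_P)-\lambda(\psi|_G\cdot c_P)\to0$. By (b), applied to $\psi_N|_G$ and to $\psi|_G$,
\[
\delta<|\lambda(\psi_N)-\lambda(\psi)|\le\tfrac23\delta+|\lambda(\psi_N|_G\cdot c_P)-\lambda(\psi|_G\cdot c_P)|,
\]
and in the limit $\delta\le\frac23\delta$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $\lambda$ be admissible on $G$ and $\delta>0$. We remove neighborhoods of $Q_1,Q_2,\dots$ one at a time, with summable errors. Put $\psi_0=1$ on $H$. Given $\psi_{n-1}\in\mathcal{C}(H)$, let $N_n\supseteq Q_n$ be given by Lemma~\ref{lem:blind} for $Q_n$, $\psi_{n-1}$ and $2^{-n}\delta$. By (T) choose $\chi_n\in\mathcal{C}(H)$ that vanishes on a neighborhood $N_n'$ of $Q_n$ and equals $1$ off $N_n$, and put $\psi_n=\psi_{n-1}\chi_n$. Then $\psi_n=\psi_{n-1}$ off $N_n$, so $|\lambda(\psi_n)-\lambda(\mathbf{1})|\le\sum_{k\le n}2^{-k}\delta\le\delta$. Each $g\in G$ lies in some $Q_k$, and $\psi_n=0$ on $N_k'$ for all $n\ge k$. So $\psi_n|_G\to\mathbf{0}$ continuously, $\lambda(\psi_n)\to\lambda(\mathbf{0})$, and $|\lambda(\mathbf{0})-\lambda(\mathbf{1})|\le\delta$. As $\delta$ is arbitrary,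 $G$ is not a $V$-group by Theorem~\ref{thm:functional}.

(iii) Let $G\subseteq L=\bigcup_nQ_n$, where $L$ is a proper subgroup of $H$ and the $Q_n$ are compact. For $c\in H\setminus L$ we have $Gc\subseteq Lc$ and $Lc\cap L=\emptyset$, so the hypothesis holds with $c_n=c$.

(i) Let $G$ be a $\sigma$-compact $V$-group. By Theorem~\ref{thm:precompact} and Weil's theorem, $G$ is dense in a locally compact group $H$. If $G\ne H$, then (iii) with $L=G$ gives a contradiction. So $G=H$ is locally compact. The converse is the theorem of de Vries.

(ii) A countable group is $\sigma$-compact, so by (i) it is a $V$-group if and only if it is locally compact. A discrete group is locally compact. Conversely, in a countable locally compact group some singleton has nonempty interior by the Baire category theorem, and then every point is isolated, by translation.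
\end{proof}

Both hypotheses on the family $(Q_n)$ are needed. The $V$-group $G=H=\mathbb{R}$ is a countable union of compact sets, none of which misses a coset unless it is empty. A hyperplane $G$ of $\mathbb{R}$ is the union of its points, each of which misses the coset $G+v$, but this family is uncountable.

\section{The test space}\label{sec:test}

We now prove Theorem~\ref{thm:functional}. We build a Tychonoff $G$-space $X$ whose orbits are copies of $G$ labeled by functions $\varphi\in\mathcal{C}(G)$, and for a $G$-uniform $F$ on $X$ we want to define $\lambda(\varphi)$ as the value of $F$ at the base point $e$ of an orbit labeled $\varphi$. Condition (b) should come from uniformity of $F$, and condition (a) from continuity of $F$ along nets of orbits.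

\subsection{One sequence of orbits}

Take the data of Example~\ref{ex:Q}. Let $Y=\mathbb{Q}\times(\mathbb{N}\cup\{\infty\})$ with the product topology, $\mathbb{N}\cup\{\infty\}$ being a convergent sequence, and let $\mathbb{Q}$ act by translation in the first factor. The function $\Phi(h,n)=\varphi_n(h+c_n)$, $\Phi(h,\infty)=0$, is continuous precisely because $\varphi_n\cdot c_n\to\mathbf{0}$ continuously. In the coordinate $h'=h+c_n$ the $n$th orbit carries the function $\varphi_n$, and its base point $h'=0$ is $y_n=(-c_n,n)$, where $\Phi(y_n)=1$. The points with $h'=c_n$ converge to $(0,\infty)$. So if $F$ is continuous and $|F(uy)-F(y)|\le\varepsilon$ whenever $|u|<2|c|$, then $\limsup_n|F(y_n)-F(0,\infty)|\le\varepsilon$. This is the estimate of Example~\ref{ex:Q}, read in a space. It is useful only if $c$ can be chosen after $F$, so the test space must contain all such configurations at once. This raises three difficulties.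

\begin{enumerate}
\item[1.] The orbit labeled $\varphi$ must take part in many nets, and gluing many limits to the same orbits endangers complete regularity. We give each net its own copies of the orbits and arrange the copies along a large ordinal $\kappa$. Continuous real functions on $\kappa$ are eventually constant, so $F$ is forced to agree on almost all copies although no identification is made.
\item[2.] A net may repeat a label; constant nets are in fact needed. A second index $j\in J$ ensures that different terms of a net lie on different orbits.
\item[3.] To get $\lambda(\mathbf{0})\ne\lambda(\mathbf{1})$ we would like $F$ to separate the orbits labeled $\mathbf{0}$ from those labeled $\mathbf{1}$, but Lemma~\ref{lem:unif} separates only a point from a closed set. We stack countably many levels, label $\mathbf{1}$ of level $m$ being label $\mathbf{0}$ of level $m+1$, and add one point at the top. A function that separates the top from the bottom must change value across some level.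
\end{enumerate}

\subsection{The data}

Write $\mathcal{C}=\mathcal{C}(G)$. Continuous convergence is tested by pairs $(g,\varepsilon)$, and it is enough to take $\varepsilon=2^{-n}$. This suggests one index set for all nets: let $\mathcal{D}$ be the set of finite subsets of $G\times\mathbb{N}$, directed by inclusion. Let $\mathcal{D}_\infty=\mathcal{D}\cup\{\infty\}$, where the points of $\mathcal{D}$ are isolated and the basic neighborhoods of $\infty$ are the sets $\{S:S\supseteq S_0\}\cup\{\infty\}$, $S_0\in\mathcal{D}$. These sets are clopen, and each $\{S\}$ is clopen (choose $S_0\not\subseteq S$, possible since $G\times\mathbb{N}$ is infinite). So $\mathcal{D}_\infty$ is Hausdorff with a base of clopen sets, hence Tychonoff.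

Let $J$ be a set of cardinality $|\mathcal{D}|^+$. A \emph{string} is a family $\sigma=(\varphi_S,c_S,j_S)_{S\in\mathcal{D}}$ with $\varphi_S\in\mathcal{C}$, $c_S\in G$, $j_S\in J$ such that $S\mapsto j_S$ is injective and the net $(\varphi_S\cdot c_S)_{S}$ converges continuously to some $\varphi_\sigma\in\mathcal{C}$. Let $\Sigma$ be the set of strings. For $\varphi\in\mathcal{C}$, $u\in G$ and any injection $S\mapsto j_S$, the family $(\varphi,u,j_S)_S$ is a string with limit $\varphi\cdot u$.

Let $I$ be the quotient of the set $\mathcal{C}\times J\times\mathbb{N}$ obtained by identifying $(\mathbf{1},j,m)$ with $(\mathbf{0},j,m+1)$ for all $j$ and $m$. Write $[\varphi,j,m]$ for the class of $(\varphi,j,m)$, note that the class determines $j$, and give $I$ the discrete topology.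

Let $\kappa$ be the successor cardinal of $|\Sigma|+|G\times I|+\aleph_0$. It is regular and uncountable: a set of fewer than $\kappa$ ordinals below $\kappa$ has supremum below $\kappa$. We view $\kappa$ as the set of ordinals below it, with the order topology; successor ordinals are isolated, and each $[0,\delta]$, $\delta<\kappa$, is clopen and compact.

\begin{lemma}\label{lem:const}
Every continuous $f:\kappa\to[0,1]$ is constant on $[\gamma,\kappa)$ for some $\gamma<\kappa$.
\end{lemma}

\begin{proof}
For each $n$ there is $\gamma_n<\kappa$ with $|f(\alpha)-f(\beta)|\le1/n$ for all $\alpha,\beta\ge\gamma_n$. Otherwise we could choose $\alpha_1<\beta_1<\alpha_2<\beta_2<\cdots$ with $|f(\alpha_k)-f(\beta_k)|>1/n$; both sequences converge to $\sup_k\alpha_k<\kappa$, where $f$ is continuous, a contradiction. Take $\gamma=\sup_n\gamma_n<\kappa$.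
\end{proof}

Let $R=\Sigma\times\kappa\times\mathbb{N}$; the middle coordinate provides $\kappa$ copies of each pair (string, level). Since $|R|=\kappa$ and there are $\kappa$ successor ordinals below $\kappa$, we can fix an injection $\iota$ of $R$ into these successor ordinals. For $t=(\sigma,\beta,m)\in R$ with $\sigma=(\varphi_S,c_S,j_S)_S$ put
\[
\ell_t(S)=\bigl([\varphi_S,j_S,m],\,\iota(t)\bigr)\in I\times\kappa,\qquad L_t=\{\ell_t(S):S\in\mathcal{D}\};
\]
see Figure~\ref{fig:T}. Three properties will be used.
\begin{enumerate}
\item[(L1)] The points of $L_t$ are isolated in $I\times\kappa$, because $\iota(t)$ is a successor ordinal.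
\item[(L2)] For each $i\in I$ at most one $S$ has $\ell_t(S)\in\{i\}\times\kappa$, because $S\mapsto j_S$ is injective.
\item[(L3)] $L_t\cap L_{t'}=\emptyset$ for $t\ne t'$, because $\iota$ is injective.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \x in {0,1,2,3,4,5} \draw[->] (\x,0) -- (\x,3.6);
\draw[dashed] (-0.4,1.1) -- (5.4,1.1);
\node[left] at (-0.4,1.1) {$\gamma$};
\foreach \x in {0,2,3,5} \fill (\x,2) circle (2.2pt);
\foreach \x in {1,2,4,5} \fill[gray] (\x,2.9) circle (2.2pt);
\draw[dotted,->] (5.3,2) -- (6.8,2);
\draw[dotted,->] (5.3,2.9) -- (6.8,2.9);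
\fill (7,2) circle (2.2pt) node[right] {$t$};
\fill[gray] (7,2.9) circle (2.2pt) node[right,black] {$t'$};
\node[left] at (-0.4,2) {$\iota(t)$};
\node[left] at (-0.4,2.9) {$\iota(t')$};
\node[below] at (2,0) {$\{i\}\times\kappa$};
\end{tikzpicture}
\caption{The set of orbits of the test space. Vertical lines are the copies $\{i\}\times\kappa$ of the ordinal $\kappa$. Each limit orbit $t$ has its own height $\iota(t)$, and the net $L_t$ (dots at that height) meets each line at most once and converges to $t$. Above the height $\gamma$, a given continuous function is constant along each line.}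
\label{fig:T}
\end{figure}

\subsection{The space $X'$}

Let $X'=G\times\bigl((I\times\kappa)\sqcup R\bigr)$ as a set, with $G$ acting by left multiplication on the first factor, and let $X_0=G\times I\times\kappa\subseteq X'$. For $t=(\sigma,\beta,m)\in R$ put $M_t=G\times(L_t\cup\{t\})$ and
\[
\theta_t:G\times\mathcal{D}_\infty\to M_t,\qquad\theta_t(h,S)=(hc_S,\ell_t(S)),\qquad\theta_t(h,\infty)=(h,t).
\]
By (L2) $\theta_t$ is a bijection, and it is equivariant for left multiplication on the factor $G$, since the twist by $c_S$ is on the right. Call $O\subseteq X'$ open if $O\cap X_0$ is open in the product topology of $X_0$ and $\theta_t^{-1}(O)$ is open in $G\times\mathcal{D}_\infty$ for every $t$. This is a topology, and a function on $X'$ is continuous if and only if its restriction to $X_0$ and its composites with all $\theta_t$ are continuous.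

\begin{lemma}\label{lem:Xprime}
\begin{enumerate}
\item[(i)] $X_0$ is open in $X'$ and carries the product topology.
\item[(ii)] Each $M_t$ is clopen in $X'$, and $\theta_t$ is a homeomorphism onto $M_t$.
\item[(iii)] Each set $M_{i,\delta}=G\times\{i\}\times[0,\delta]$, $i\in I$, $\delta<\kappa$, is clopen in $X'$.
\item[(iv)] The action of $G$ on $X'$ is continuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $O\subseteq X_0$ is open in the product topology, then $\theta_t^{-1}(O)\subseteq G\times\mathcal{D}$, and its section at each $S$ is open in $G$ because $h\mapsto(hc_S,\ell_t(S))$ is continuous into $X_0$. As $S$ is isolated, $\theta_t^{-1}(O)$ is open, so $O$ is open in $X'$. Conversely, traces on $X_0$ of open sets are open in the product by definition.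

(ii) The map $\theta_t$ is continuous by definition. Let $P\subseteq G\times\mathcal{D}_\infty$ be open with sections $P_S\subseteq G$. Then $\theta_t(P)\cap X_0=\bigcup_SP_Sc_S\times\{\ell_t(S)\}$ is open by (L1), $\theta_t^{-1}(\theta_t(P))=P$, and $\theta_{t'}^{-1}(\theta_t(P))=\emptyset$ for $t'\ne t$ by (L3). So $\theta_t(P)$ is open in $X'$; in particular $M_t$ is open and $\theta_t$ is a homeomorphism. The set $L_t$ is closed in $I\times\kappa$, because by (L2) it meets each of the open lines $\{i\}\times\kappa$ in at most one point. Hence $X_0\setminus M_t$ is open in $X_0$; the preimage of $X'\setminus M_t$ is empty under $\theta_t$ and everything under $\theta_{t'}$, $t'\ne t$. So $M_t$ is closed.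

(iii) The set $M_{i,\delta}$ is clopen in $X_0$, hence open in $X'$ by (i). By (L2) its preimage under $\theta_t$ is empty or of the form $G\times\{S\}$, hence closed. So its complement is open.

(iv) The invariant open sets $X_0$ and $M_t$ cover $X'$, and on each of them the action is left multiplication on the first factor of a product.
\end{proof}

\subsection{The height function and the point at the top}

Define $\Phi:X'\to[0,\infty)$ by
\[
\Phi(h,[\varphi,j,m],\alpha)=m-1+\varphi(h),\qquad\Phi(h,(\sigma,\beta,m))=m-1+\varphi_\sigma(h).
\]
This respects the identification in $I$, both triples giving the value $m$. The function $\Phi$ is continuous on $X_0$, since $I$ is discrete. For $t=(\sigma,\beta,m)$,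
\[
\Phi\theta_t(h,S)=m-1+(\varphi_S\cdot c_S)(h),\qquad\Phi\theta_t(h,\infty)=m-1+\varphi_\sigma(h),
\]
which is continuous at the points $(g,S)$. At $(g,\infty)$, given $\varepsilon>0$, choose a neighborhood $W$ of $g$ and $S_0$ with $|\varphi_S\cdot c_S-\varphi_\sigma|\le\varepsilon$ on $W$ for $S\supseteq S_0$ and $|\varphi_\sigma-\varphi_\sigma(g)|\le\varepsilon$ on $W$; then $\Phi\theta_t$ differs from its value at $(g,\infty)$ by at most $2\varepsilon$ on $W\times(\{S\supseteq S_0\}\cup\{\infty\})$. So $\Phi$ is continuous; this is where the convergence condition on strings is used. On each orbit $\Phi$ takes values in an interval $[m-1,m]$, so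
\begin{equation}\label{eq:osc}
|\Phi(gx)-\Phi(x)|\le1\qquad\text{for all }g\in G,\ x\in X'.
\end{equation}

Let $X=X'\cup\{\ast\}$, with $\ast$ fixed by $G$, and $N_m=\{\Phi>m\}\cup\{\ast\}$ for $m\ge0$. Call $O\subseteq X$ open if $O\cap X'$ is open in $X'$ and, in case $\ast\in O$, $O\supseteq N_m$ for some $m$. Then $X'$ is an open subspace, the open sets $N_m$ form a base at $\ast$, and $\Phi(\ast)=\infty$ extends $\Phi$ to a continuous map $X\to[0,\infty]$.

\begin{lemma}\label{lem:X}
$X$ is a Tychonoff $G$-space.
\end{lemma}

\begin{proof}
The action is continuous on the open set $G\times X'$ by Lemma~\ref{lem:Xprime}(iv), and at the points $(g,\ast)$ because $GN_{m+1}\subseteq N_m$ by \eqref{eq:osc}.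

Every $x\in X'$ lies in a set $M$ of the form $M_t$ or $M_{i,\delta}$. Such a set is homeomorphic to $G\times\mathcal{D}_\infty$ or $G\times[0,\delta]$, hence Tychonoff; it is clopen in $X'$, and $\Phi$ is bounded on it, so it misses some $N_m$ and is clopen in $X$. A point $y\ne x$ is separated from $x$ by $M$ and $X\setminus M$ if $y\notin M$, and by open subsets of $M$ if $y\in M$; so $X$ is Hausdorff. If $A\subseteq X$ is closed and $x\notin A$, take a continuous function on $M$ that is $1$ at $x$ and $0$ on $A\cap M$, and extend it by $0$. If $A$ is closed and $\ast\notin A$, then $A\cap N_m=\emptyset$ for some $m$, and $\min(1,\max(0,\Phi-m))$ is continuous, $1$ at $\ast$ and $0$ on $A$.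
\end{proof}

\subsection{Reading off the functionals}

Now let $G$ be a $V$-group. By Lemmas~\ref{lem:X} and~\ref{lem:unif} there is a $G$-uniform $F:X\to[0,1]$ with $F(\ast)=0$ and $F=1$ on the closed set $\Phi^{-1}(0)$. This is the only use of the hypothesis. For each $(h,i)\in G\times I$ the function $\alpha\mapsto F(h,i,\alpha)$ is eventually constant by Lemma~\ref{lem:const}. Since $|G\times I|<\kappa$ and $\kappa$ is regular, there is one $\gamma<\kappa$ with
\[
F(h,i,\alpha)=F(h,i,\gamma)=:F_i(h)\qquad\text{for all }h\in G,\ i\in I,\ \alpha\ge\gamma .
\]
Fix $m\in\mathbb{N}$. The candidate for $\lambda_m(\varphi)$ is $F_{[\varphi,j,m]}(e)$, but this may depend on $j$. The next three steps show that it does so only for a small set of $j$.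

\medskip
\noindent\emph{Step 1. For every string $\sigma=(\varphi_S,c_S,j_S)_S$ the limit $a_m(\sigma)=\lim_SF_{[\varphi_S,j_S,m]}(c_S)$ exists.} The set $\{\iota(\sigma,\beta,m):\beta<\kappa\}$ has cardinality $\kappa$, so it is not contained in $[0,\gamma]$. Choose $t=(\sigma,\beta,m)$ with $\iota(t)>\gamma$. Then $F\theta_t(e,S)=F(c_S,[\varphi_S,j_S,m],\iota(t))=F_{[\varphi_S,j_S,m]}(c_S)$, and $F\theta_t$ is continuous at $(e,\infty)$.

\medskip
\noindent\emph{Step 2. The number $a_m(\sigma)$ depends only on $\varphi_\sigma$.} Let $\varphi_\sigma=\varphi_{\sigma'}$, and suppose first that the $J$-coordinates of $\sigma$ and $\sigma'$ have disjoint ranges. Let $\sigma''$ agree with $\sigma$ at those $S$ with $|S|$ even and with $\sigma'$ at those with $|S|$ odd. Its $J$-coordinate is injective, and its net converges continuously to $\varphi_\sigma$ (intersect the two neighborhoods, unite the two sets $S_0$), so $\sigma''$ is a string. The sets of even and of odd cardinality are both cofinal in $\mathcal{D}$, so $a_m(\sigma)=a_m(\sigma'')=a_m(\sigma')$. In general the two ranges cover at most $|\mathcal{D}|$ elements of $J$, so there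 is an injection $S\mapsto j^*_S$ that avoids both, and the first case compares each of $\sigma,\sigma'$ with the string $(\varphi_\sigma,e,j^*_S)_S$.

\medskip
Every $\varphi\in\mathcal{C}$ is the limit of a string $(\varphi,e,j_S)_S$, so we may define $\lambda_m:\mathcal{C}\to[0,1]$ by $\lambda_m(\varphi_\sigma)=a_m(\sigma)$.

\medskip
\noindent\emph{Step 3. The set $E_m(\varphi)=\{j\in J:F_{[\varphi,j,m]}(e)\ne\lambda_m(\varphi)\}$ has cardinality at most $|\mathcal{D}|$.} If for some $n$ the set of $j$ with $|F_{[\varphi,j,m]}(e)-\lambda_m(\varphi)|\ge1/n$ had at least $|\mathcal{D}|$ elements, a string $\sigma=(\varphi,e,j_S)_S$ with all $j_S$ in this set would have $|a_m(\sigma)-\lambda_m(\varphi)|\ge1/n$, which is impossible. So $E_m(\varphi)$ is a countable union of sets of cardinality less than the infinite cardinal $|\mathcal{D}|$.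

\medskip
\noindent\emph{Step 4. $\lambda_m$ satisfies (b).} Let $U$ be a neighborhood of $e$ with $|F(ux)-F(x)|\le\varepsilon$ for $u\in U$, $x\in X$. Let $\varphi\in\mathcal{C}$, $u\in U$, and let $S\mapsto j_S$ be injective. The strings $(\varphi,u,j_S)_S$ and $(\varphi,e,j_S)_S$ have limits $\varphi\cdot u$ and $\varphi$, so
\[
\lambda_m(\varphi\cdot u)-\lambda_m(\varphi)=\lim_S\bigl(F_{[\varphi,j_S,m]}(u)-F_{[\varphi,j_S,m]}(e)\bigr).
\]
For every $i\in I$ we have $F_i(u)-F_i(e)=F(ux)-F(x)$ with $x=(e,i,\gamma)$. Hence $|\lambda_m(\varphi\cdot u)-\lambda_m(\varphi)|\le\varepsilon$.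

\medskip
\noindent\emph{Step 5. $\lambda_m$ satisfies (a).} Let $(\varphi_p)_{p\in\Pi}$ be a net that converges continuously to $\varphi$, and suppose $\lambda_m(\varphi_p)\not\to\lambda_m(\varphi)$. Then for some $\varepsilon>0$ the inequality $|\lambda_m(\varphi_p)-\lambda_m(\varphi)|\ge\varepsilon$ holds on a cofinal subset of $\Pi$; this subset is directed and the convergence persists along it, so we may assume that the inequality holds for all $p$. The index set $\Pi$ is arbitrary, and we must pass to $\mathcal{D}$. For $s=(g,n)\in G\times\mathbb{N}$ choose a neighborhood $W_s$ of $g$ and $p_s\in\Pi$ with $|\varphi_p-\varphi|\le2^{-n}$ on $W_s$ for $p\ge p_s$. For $S\in\mathcal{D}$ choose $p(S)\in\Pi$ with $p(S)\ge p_s$ for all $s\in S$. If $S\supseteq\{(g,n)\}$, then $|\varphi_{p(S)}-\varphi|\le2^{-n}$ on $W_{(g,n)}$, so $(\varphi_{p(S)})_S$ converges continuously to $\varphi$. By recursion along a well-ordering of $\mathcal{D}$ choose distinct elements $j_S\in J\setminus E_m(\varphi_{p(S)})$; at each stage at most $|\mathcal{D}|<|J|$ elements are excluded. The string $(\varphi_{p(S)},e,j_S)_S$ has limit $\varphi$, so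
\[
\lambda_m(\varphi)=\lim_SF_{[\varphi_{p(S)},j_S,m]}(e)=\lim_S\lambda_m(\varphi_{p(S)}),
\]
which contradicts the inequality.

\subsection{Climbing the levels}

Each $\lambda_m$ is admissible, and it remains to find a level on which $\lambda_m(\mathbf{0})\ne\lambda_m(\mathbf{1})$. The union of the sets $E_m(\mathbf{0})$ and $E_m(\mathbf{1})$, $m\in\mathbb{N}$, has at most $|\mathcal{D}|$ elements; fix $j\in J$ outside it. Let $x_0=(e,[\mathbf{0},j,1],\gamma)$ and, for $m\ge1$,
\[
x_m=(e,[\mathbf{1},j,m],\gamma)=(e,[\mathbf{0},j,m+1],\gamma).
\]
Then $\Phi(x_m)=m$ for $m\ge0$, and by the choice of $j$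
\[
\lambda_m(\mathbf{0})=F(x_{m-1}),\qquad\lambda_m(\mathbf{1})=F(x_m)\qquad(m\ge1).
\]
We have $F(x_0)=1$ because $\Phi(x_0)=0$, and $F(x_m)\to F(\ast)=0$ because $x_m\in N_k$ for $m>k$. Hence $F(x_{m-1})\ne F(x_m)$ for some $m\ge1$, and $\lambda=\lambda_m$ is an admissible functional with $\lambda(\mathbf{0})\ne\lambda(\mathbf{1})$. This proves Theorem~\ref{thm:functional}, and with it Theorems~\ref{thm:precompact} and~\ref{thm:small}.

\begin{thebibliography}{9}

\bibitem{TychG}
\emph{Constructing Tychonoff $G$-Spaces Which Are Not $G$-Tychonoff},
\texttt{https://u.math.biu.ac.il/\textasciitilde{}megereli/MegSca98.pdf}.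

\bibitem{Folland}
Folland, \emph{Real Analysis}.

\end{thebibliography}
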